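\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{$N$-sets and periodic functions with differences in $L_q$}

\begin{abstract}
Let $0<p<q<\infty$. We prove that a set $H\subset\mathbb T=\mathbb R/\mathbb Z$ is an $N$-set if and only if there is a function $f\in L_p\setminus L_q$ on $\mathbb T$ all of whose differences $f(x+h)-f(x)$, $h\in H$, belong to $L_q$. This confirms a conjecture. The class of such sets does not change when $L_p$ is replaced by any class between $\bigcap_{p<q}L_p$ and the class of all measurable functions. For compact $H$ we give a quantitative form. We also show that for $q=\infty$ the corresponding class is strictly larger: it consists of the subsets of proper $\sigma$-compact subgroups of $\mathbb T$.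
\end{abstract}

\section{The question and the results}

\subsection*{The question}
Let $\mathbb T=\mathbb R/\mathbb Z$, and write $\Delta_hf(x)=f(x+h)-f(x)$ for a real function $f$ on $\mathbb T$ and $h\in\mathbb T$. Passing to a difference can cancel singularities, so $\Delta_hf$ may lie in $L_q$ although $f$ does not. How large can the set of such $h$ be?

For $0<p<\infty$, let $L_p$ be the class of measurable $f:\mathbb T\to\mathbb R$ with $\|f\|_p=(\int_{\mathbb T}|f|^p)^{1/p}<\infty$, let $L_\infty$ be the class of essentially bounded functions, with the essential supremum $\|f\|_\infty$ of $|f|$, and let $L_0$ be the class of all measurable $f:\mathbb T\to\mathbb R$. For $f\in L_0\setminus L_p$ we have $\|f\|_p=\infty$. For classes of functions $\mathcal F\supset\mathcal G$ put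
\[
\mathfrak H(\mathcal F,\mathcal G)=\bigl\{H\subset\mathbb T:\ (\exists f\in\mathcal F\setminus\mathcal G)(\forall h\in H)\ \Delta_hf\in\mathcal G\bigr\}.
\]
So $H\in\mathfrak H(L_p,L_q)$ means that the differences along $H$ do not detect that some $f\in L_p$ fails to be in $L_q$.

If $H$ is a finite subgroup of order $m$, then $H\in\mathfrak H(L_p,L_q)$ for trivial reasons: take $u\in L_p\setminus L_q$ and $f(x)=u(mx)$, so that $\Delta_hf=0$ for $h\in H$. To guess the general answer, look at $q=2$. Write $e(t)=e^{2\pi it}$, $\hat f(n)=\int_{\mathbb T}f(x)e(-nx)\,dx$ for integrable $f$, and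
\[
s_n(x)=|\sin(\pi nx)| .
\]
The Fourier coefficients of $\Delta_hf$ are $(e(nh)-1)\hat f(n)$, and $|e(nh)-1|=2s_n(h)$. Hence, by Parseval, for $f\in L_2$,
\begin{equation}\label{parseval}
\|\Delta_hf\|_2^2=4\sum_{n\in\mathbb Z}|\hat f(n)|^2s_n(h)^2 .
\end{equation}
At least formally, then, $f\notin L_2$ while $\Delta_hf\in L_2$ for $h\in H$ means that $\sum|\hat f(n)|^2$ diverges while $\sum|\hat f(n)|^2s_n^2$ converges on $H$. Apart from the square on $s_n$, this is the following notion. A set $H\subset\mathbb T$ is an \emph{$N$-set} if some trigonometric series converges absolutely at every point of $H$ but not at every point of $\mathbb T$; equivalently, and this is the form we use, if there are real $a_n\ge0$ $(n\ge1)$ with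
\[
\sum_na_n=\infty\qquad\text{and}\qquad\sum_na_ns_n(x)<\infty\quad\text{for every }x\in H .
\]
Let $\mathfrak N$ be the class of all $N$-sets. Clearly a subset of an $N$-set is an $N$-set. The paper \cite{source} poses the following conjecture: \emph{$\mathfrak H(L_p,L_q)=\mathfrak N$ for all $0<p<q<\infty$}. The formal computation makes this plausible for $q=2$. But why should the answer not depend on $q$, when there is no Parseval identity for the $L_q$ norm? And what is to be done for small $p$, when $f$ may not be integrable and has no Fourier series?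

\subsection*{Results}
For nondecreasing $\varphi:[0,\infty)\to[0,\infty)$ with $\varphi(0)=0$ let $L_\varphi=\{f\in L_0:\int\varphi(|f|)<\infty\}$.

\begin{theorem}\label{main}
Let $0<q<\infty$.
\begin{enumerate}
\item[(a)] If $f\in L_0\setminus L_q$, then $\{h\in\mathbb T:\Delta_hf\in L_q\}$ is an $N$-set.
\item[(b)] If $H$ is an $N$-set, there is a single $f\ge0$ such that $f\in L_p$ for every $0<p<q$, $f\notin L_q$, and $\Delta_hf\in L_q$ for all $h\in H$. Moreover, given $\varphi$ as above with $\varphi(t)=o(t^q)$ as $t\to\infty$, one can also achieve $f\in L_\varphi$.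
\end{enumerate}
Consequently $\mathfrak H(\mathcal F,L_q)=\mathfrak N$ whenever $\bigcap_{p<q}L_p\subset\mathcal F\subset L_0$, and whenever $L_q\cup L_\varphi\subset\mathcal F\subset L_0$ for some such $\varphi$. In particular, $\mathfrak H(L_p,L_q)=\mathfrak N$ for all $0<p<q<\infty$: the conjecture is true.
\end{theorem}

We say that a real function $f$ \emph{has median $0$} if $|\{f\ge0\}|\ge\frac12$ and $|\{f\le0\}|\ge\frac12$, where $|\cdot|$ is Lebesgue measure. Every $f\in L_0$ has a median, that is, a number $m$ such that $f-m$ has median $0$.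

\begin{theorem}\label{quant}
Let $H\subset\mathbb T$ be nonempty and compact, and let $0<q<\infty$. Then $H$ is not an $N$-set if and only if there is $C<\infty$ such that $\|f\|_q\le C\sup_{h\in H}\|\Delta_hf\|_q$ for all measurable $f$ with median $0$.
\end{theorem}

\begin{theorem}\label{infinity}
Let $\mathfrak S$ be the class of subsets of proper $\sigma$-compact subgroups of $\mathbb T$. If $\bigcap_{p<\infty}L_p\subset\mathcal F\subset L_0$, then $\mathfrak H(\mathcal F,L_\infty)=\mathfrak S$. Moreover, $\mathfrak N\subsetneq\mathfrak S$.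
\end{theorem}

Thus $\mathfrak H(L_p,L_\infty)\ne\mathfrak N$ for every $0<p<\infty$, and the hypothesis $q<\infty$ in Theorem~\ref{main} is necessary.

\subsection*{The method}
There are three ingredients. The first is a duality (Section~\ref{sec:dual}): a $\sigma$-compact set fails to be an $N$-set exactly when one of its compact pieces carries a probability measure $\mu$ with $\int s_n\,d\mu$ bounded below by a positive constant for all $n\ge1$. Averaging \eqref{parseval} over such a $\mu$ gives a spectral gap; by Cauchy--Schwarz, it makes no difference here whether $s_n$ or $s_n^2$ is averaged. The second ingredient is the signed power map $f\mapsto\operatorname{sgn}(f)|f|^{q/2}$ (Section~\ref{sec:power}), which carries $L_q$ to $L_2$ and controls differences in both directions; this is why $q$ does not matter. With these two, part (a) reduces to \eqref{parseval} for bounded functions (Section~\ref{sec:a}). The third ingredient, for part (b), is a truncated random trigonometric polynomial (Section~\ref{sec:b}). Theorems~\ref{quant} and~\ref{infinity}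 are proved in Sections~\ref{sec:quant} and~\ref{sec:inf}.

Changing $f$ on a null set changes each $\Delta_hf$ only on a null set, and so affects none of the statements. We therefore take functions to be Borel when convenient.

\section{$N$-sets and measures}\label{sec:dual}

How can one show that a set is \emph{not} an $N$-set? One can integrate the series against a measure on the set.

\begin{lemma}\label{easy}
Let $\mu$ be a Borel probability measure on $\mathbb T$, and let $\delta>0$ and $M\ge0$ be such that $\int s_n\,d\mu\ge\delta$ for all $n>M$. If $E$ is a Borel set with $\mu(E)=1$, then $E$ is not an $N$-set.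
\end{lemma}

\begin{proof}
Suppose that $a_n\ge0$, $\sum a_n=\infty$ and $\sum a_ns_n<\infty$ on $E$. The sets $E_k=\{x\in E:\sum a_ns_n(x)\le k\}$ increase to $E$, so $\mu(E_k)\ge1-\delta/2$ for some $k$. As $0\le s_n\le1$, we get $\int_{E_k}s_n\,d\mu\ge\delta/2$ for $n>M$. Hence $k\ge\int_{E_k}\sum_na_ns_n\,d\mu\ge\frac\delta2\sum_{n>M}a_n=\infty$, a contradiction.
\end{proof}

For instance, $\int_{\mathbb T}s_n=2/\pi$ for all $n\ge1$, so a Borel set of full Lebesgue measure, and in particular $\mathbb T$, is not an $N$-set. The next two statements say that on $\sigma$-compact sets there is no other obstruction.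

\begin{lemma}\label{hb}
Let $K\subset\mathbb T$ be compact and nonempty, let $I$ be a nonempty set of positive integers, and let $\eta>0$. If no Borel probability measure $\mu$ on $K$ satisfies $\int s_n\,d\mu\ge\eta$ for all $n\in I$, then some finite convex combination $g=\sum_{n\in I}c_ns_n$ satisfies $g<\eta$ on $K$.
\end{lemma}

\begin{proof}
Suppose there is no such $g$. Then the convex hull $A$ of $\{s_n|_K:n\in I\}$ is disjoint from the nonempty open convex set $U=\{u\in C(K):u<\eta\}$ in the space $C(K)$ of real continuous functions. By the Hahn--Banach separation theorem and the Riesz representation theorem there are a nonzero signed Borel measure $\sigma$ on $K$ and $\alpha\in\mathbb R$ with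
\[
\int u\,d\sigma<\alpha\le\int a\,d\sigma\qquad(u\in U,\ a\in A).
\]
If $u\in U$, $w\in C(K)$, $w\ge0$, then $u-tw\in U$ for all $t\ge0$. Letting $t\to\infty$ in $\int(u-tw)\,d\sigma<\alpha$ gives $\int w\,d\sigma\ge0$. So $\sigma\ge0$, and after rescaling $\sigma$ and $\alpha$ we may assume that $\sigma$ is a probability measure. Testing constants $u<\eta$ gives $\alpha\ge\eta$, hence $\int s_n\,d\sigma\ge\eta$ for all $n\in I$, contrary to hypothesis.
\end{proof}

\begin{proposition}\label{dual}
Let $\emptyset\ne K_1\subset K_2\subset\cdots$ be compact subsets of $\mathbb T$ and $G=\bigcup_kK_k$. Then $G$ is not an $N$-set if and only if there are $k\ge1$, $\delta>0$ and a Borel probability measure $\mu$ on $K_k$ with $\int s_n\,d\mu\ge\delta$ for all $n\ge1$.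
\end{proposition}

\begin{proof}
If such a $\mu$ exists, apply Lemma~\ref{easy} with $E=G$ and $M=0$. Suppose there is none, for any $k$ and $\delta$. By Lemma~\ref{hb} with $\eta=2^{-k}$, for every $k$ there is a finite convex combination $g_k=\sum_{n\ge1}c_{k,n}s_n$ with $g_k<2^{-k}$ on $K_k$. Also $g_k\le1$ everywhere. Let $b_n=\sum_kc_{k,n}\in[0,\infty]$. If $x\in K_j$, then $x\in K_k$ for all $k\ge j$, so (with $\infty\cdot0=0$)
\[
\sum_nb_ns_n(x)=\sum_kg_k(x)\le(j-1)+\sum_{k\ge j}2^{-k}<\infty .
\]
If all $b_n$ are finite, then $\sum_nb_n=\sum_k1=\infty$ shows that $G\in\mathfrak N$. If $b_n=\infty$ for some $n$, then $s_n=0$ on $G$, hence $s_{ln}=0$ on $G$ for all $l\ge1$, and the choice $a_{ln}=1$ $(l\ge1)$, $a_i=0$ otherwise, shows that $G\in\mathfrak N$.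
\end{proof}

The first application removes the square in \eqref{parseval}.

\begin{corollary}\label{squares}
If $b_n\ge0$ $(n\ge1)$ and $\sum b_n=\infty$, then $\{x:\sum b_ns_n(x)^2<\infty\}$ is an $N$-set.
\end{corollary}

\begin{proof}
The sets $K_k=\{x:\sum b_ns_n(x)^2\le k\}$ are closed, since the partial sums are continuous and increasing; they increase with $k$ and contain $0$. If their union is not an $N$-set, take $k,\delta,\mu$ from Proposition~\ref{dual}. By Cauchy--Schwarz $\int s_n^2\,d\mu\ge(\int s_n\,d\mu)^2\ge\delta^2$. Therefore $k\ge\int\sum b_ns_n^2\,d\mu\ge\delta^2\sum b_n=\infty$, a contradiction.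
\end{proof}

\begin{example}[Theorem~\ref{main}(a) for $q=2$ and integrable $f$]\label{ex:two}
Let $f\in L_1\setminus L_2$. If $\Delta_hf\in L_2$, Parseval's identity for $\Delta_hf$, whose Fourier coefficients are $(e(nh)-1)\hat f(n)$, gives $4\sum_{n\in\mathbb Z}|\hat f(n)|^2s_n(h)^2<\infty$. Put $b_n=2|\hat f(n)|^2$ for $n\ge1$; as $f$ is real, the last sum is $4\sum_{n\ge1}b_ns_n(h)^2$. Moreover $\sum b_n=\infty$, since otherwise $f$ would have the same Fourier coefficients as a function in $L_2$ and would coincide with it a.e. By Corollary~\ref{squares}, $\{h:\Delta_hf\in L_2\}$ is an $N$-set.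
\end{example}

For general $q$, and for functions with no Fourier series, we cannot write down the numbers $b_n$. But the measure $\mu$ does not refer to them, so we run the same argument with $\mu$ and an \emph{a priori} inequality for bounded functions.

\section{Signed powers}\label{sec:power}

For $a\in\mathbb R$ and $\gamma>0$ write $a^{[\gamma]}=\operatorname{sgn}(a)|a|^\gamma$, and apply this notation pointwise to functions. This map preserves the sets $\{f\ge0\}$, $\{f\le0\}$, hence the property of having median $0$.

\begin{lemma}\label{power}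
Let $0<r,t<\infty$, $f\in L_r$, $F=f^{[r/t]}$ and $h\in\mathbb T$. Then $\|F\|_t^t=\|f\|_r^r$ and
\begin{align}
\|\Delta_hF\|_t^t&\le2^t\,\|\Delta_hf\|_r^r &&\text{if }r\le t,\label{pow1}\\
\|\Delta_hF\|_t^t&\le2\,(r/t)^t\,\|\Delta_hf\|_r^{t}\,\|f\|_r^{r-t} &&\text{if }r\ge t,\label{pow2}
\end{align}
where $\|f\|_r^{r-t}$ is read as $1$ if $r=t$.
\end{lemma}

\begin{proof}
The equality of norms is immediate. Let $\gamma=r/t$ and $f_h(x)=f(x+h)$.

Let $\gamma\le1$. For $a,b\in\mathbb R$ we have $|a^{[\gamma]}-b^{[\gamma]}|\le2|a-b|^\gamma$. Indeed, if $ab\ge0$, subadditivity of $y\mapsto y^\gamma$ on $[0,\infty)$ gives $\bigl||a|^\gamma-|b|^\gamma\bigr|\le|a-b|^\gamma$. If $ab<0$, then $|a-b|=|a|+|b|$ and $|a|^\gamma+|b|^\gamma\le2|a-b|^\gamma$. Raise to the power $t$ and integrate to get \eqref{pow1}.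

If $\gamma=1$, then $F=f$ and \eqref{pow2} is trivial. Let $\gamma>1$. The function $y\mapsto y^{[\gamma]}$ is continuously differentiable with derivative $\gamma|y|^{\gamma-1}$, so by the mean value theorem $|a^{[\gamma]}-b^{[\gamma]}|\le\gamma|a-b|\max(|a|,|b|)^{\gamma-1}$. Since $(\gamma-1)t=r-t$, H\"older's inequality with exponents $\frac rt$ and $\frac r{r-t}$ gives
\[
\|\Delta_hF\|_t^t\le\gamma^t\int|\Delta_hf|^t\max(|f_h|,|f|)^{r-t}
\le\gamma^t\,\|\Delta_hf\|_r^t\Bigl(\int\max(|f_h|,|f|)^r\Bigr)^{(r-t)/r}.
\]
Here $\max(|f_h|,|f|)^r\le|f_h|^r+|f|^r$, so the last factor is at most $(2\|f\|_r^r)^{(r-t)/r}\le2\|f\|_r^{r-t}$.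
\end{proof}

In Section~\ref{sec:a} we use this lemma from $L_q$ to $L_2$, and in Section~\ref{sec:b} from $L_2$ to $L_q$.

\section{Functions outside $L_q$: proof of Theorem~\ref{main}(a)}\label{sec:a}

\begin{lemma}\label{gap}
Let $\mu$ be a Borel probability measure on $\mathbb T$ with $\int s_n\,d\mu\ge\delta>0$ for all $n\ge1$. If $F\in L_2$ has median $0$, then
\[
\|F\|_2^2\le\frac3{4\delta^2}\int\|\Delta_hF\|_2^2\,d\mu(h).
\]
\end{lemma}

\begin{proof}
Let $c=\int F$ and $\phi=F-c$. By \eqref{parseval}, $\int\|\Delta_hF\|_2^2\,d\mu(h)=4\sum_{n\ne0}|\hat F(n)|^2\int s_n^2\,d\mu$, and $\int s_n^2\,d\mu\ge\delta^2$ for $n\ne0$ by Cauchy--Schwarz (note $s_{-n}=s_n$). So $\int\|\Delta_hF\|_2^2\,d\mu(h)\ge4\delta^2\|\phi\|_2^2$. If $c\ge0$, then $|\phi|\ge c$ on $\{F\le0\}$; if $c<0$, then $|\phi|\ge|c|$ on $\{F\ge0\}$. Both sets have measure at least $\frac12$, so $c^2\le2\|\phi\|_2^2$ and $\|F\|_2^2=\|\phi\|_2^2+c^2\le3\|\phi\|_2^2$.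
\end{proof}

We normalize by the median rather than the mean because the median exists for every measurable function, and because the property of having median $0$ survives signed powers and truncation.

The lemma extends from $L_2$ to $L_q$ by passing to $f^{[q/2]}$. For $q>2$ the norm of $f$ reappears on the right-hand side, but to a lower power, and it can be divided out once $f$ has been truncated.

\begin{proposition}\label{apriori}
Let $K\subset\mathbb T$ be compact and let $\mu$ be a Borel probability measure on $K$ with $\int s_n\,d\mu\ge\delta>0$ for all $n\ge1$. Let $0<q<\infty$. Every measurable $f$ with median $0$ satisfies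
\[
\|f\|_q\le C\,\sup_{h\in K}\|\Delta_hf\|_q,\qquad
C=\begin{cases}(3\delta^{-2})^{1/q},&q\le2,\\ q/\delta,&q>2.\end{cases}
\]
\end{proposition}

\begin{proof}
Let $S=\sup_{h\in K}\|\Delta_hf\|_q$; we may assume $S<\infty$. We do not yet know that $f\in L_q$, so let $f_M=\max(\min(f,M),-M)$ for $M>0$. This function is bounded and has median $0$, and $|\Delta_hf_M|\le|\Delta_hf|$ because truncation is $1$-Lipschitz. The bounded function $F=f_M^{[q/2]}$ has median $0$ and $\|F\|_2^2=\|f_M\|_q^q$.

If $q\le2$, then \eqref{pow1} with $r=q$, $t=2$, applied to $f_M$, gives $\|\Delta_hF\|_2^2\le4S^q$ for $h\in K$, and Lemma~\ref{gap} yields $\|f_M\|_q^q\le3\delta^{-2}S^q$.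

If $q>2$, then \eqref{pow2} with $r=q$, $t=2$ gives $\|\Delta_hF\|_2^2\le\frac{q^2}2S^2\|f_M\|_q^{q-2}$ for $h\in K$, and Lemma~\ref{gap} yields
\[
\|f_M\|_q^q\le\frac{3q^2}{8\delta^2}\,S^2\,\|f_M\|_q^{q-2}.
\]
As $\|f_M\|_q<\infty$, we may divide (if $\|f_M\|_q=0$ there is nothing to prove) and get $\|f_M\|_q\le(q/\delta)S$.

In both cases let $M\to\infty$ and use monotone convergence.
\end{proof}

To apply duality we need compact pieces of the set of good $h$.

\begin{lemma}\label{closed}
Let $f\in L_0$, $0<q\le\infty$ and $k\ge0$. The set $\{h:\|\Delta_hf\|_q\le k\}$ is closed.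
\end{lemma}

\begin{proof}
Let $h_i\to h$ with $\|\Delta_{h_i}f\|_q\le k$ for all $i$. We claim that $f(\cdot+h_i)\to f(\cdot+h)$ in measure. Given $\varepsilon>0$, Lusin's theorem provides a continuous $u$ with $|\{f\ne u\}|<\varepsilon$. For large $i$ we have $|u(\cdot+h_i)-u(\cdot+h)|\le\varepsilon$ everywhere, so $|f(\cdot+h_i)-f(\cdot+h)|\le\varepsilon$ off a set of measure at most $2\varepsilon$. This proves the claim. Hence $\Delta_{h_i}f\to\Delta_hf$ a.e.\ along a subsequence, and $\|\Delta_hf\|_q\le k$, by Fatou's lemma for $q<\infty$ and trivially for $q=\infty$.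
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}(a)]
Let $f\in L_0\setminus L_q$, $E_k=\{h:\|\Delta_hf\|_q\le k\}$ and $G=\bigcup_{k\ge1}E_k=\{h:\Delta_hf\in L_q\}$. Then $0\in E_1\subset E_2\subset\cdots$, and the $E_k$ are compact by Lemma~\ref{closed}. Suppose that $G$ is not an $N$-set. Proposition~\ref{dual} gives $k$, $\delta>0$ and a probability measure $\mu$ on $E_k$ with $\int s_n\,d\mu\ge\delta$ for all $n\ge1$. Let $m$ be a median of $f$. Proposition~\ref{apriori}, applied to $f-m$ and $K=E_k$, gives $\|f-m\|_q\le Ck<\infty$. So $f\in L_q$, a contradiction.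
\end{proof}

\section{Construction of functions: proof of Theorem~\ref{main}(b)}\label{sec:b}

\subsection*{One frequency at a time}
We want $f=\sup_jjg_j$, where $g_j\ge0$ has $\|g_j\|_q=1$, lives on a small set (so that $f\in L_p$ for $p<q$), and has small differences along $H$. Here is a case in which each $g_j$ can be built from a single frequency.

\begin{example}\label{ex:one}
Let $0<q<\infty$, let $n_1<n_2<\cdots$ be positive integers and $H=\{h:s_{n_j}(h)\le8^{-j}\text{ for all }j\ge1\}$; this is an $N$-set, with $a_{n_j}=1$ and all other $a_n=0$. Let $d(t)$ be the distance from $t$ to the nearest integer, so $d(t)\le\frac12|\sin\pi t|$. The tent $u_j(t)=(1-4^jd(t))_+$ has support of measure $2\cdot4^{-j}$, it is $4^j$-Lipschitz, and $\|u_j\|_q^q=2\cdot4^{-j}/(q+1)$. Put $g_j(x)=u_j(n_jx)/\|u_j\|_q$. Then $\|g_j\|_q=1$ and $|\{g_j\ne0\}|\le2\cdot4^{-j}$. For $h\in H$ the function $u_j(n_j(x+h))-u_j(n_jx)$ is at most $4^jd(n_jh)\le2^{-j-1}$ in absolute value and vanishes off a set of measure at most $4\cdot4^{-j}$, so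
\[
\|\Delta_hg_j\|_q^q\le2^{-(j+1)q}\cdot\frac{4\cdot4^{-j}}{2\cdot4^{-j}/(q+1)}=2(q+1)2^{-(j+1)q}.
\]
Let $f=\sup_jjg_j$, which is finite a.e.\ because the measures of the supports are summable (put $f=0$ where it is infinite). Then $\|f\|_q\ge\|jg_j\|_q=j$ for all $j$, so $f\notin L_q$. For $h\in H$ we have $|\Delta_hf|\le\sup_jj|\Delta_hg_j|$ a.e., hence $\int|\Delta_hf|^q\le\sum_jj^q\|\Delta_hg_j\|_q^q<\infty$. For $p<q$, H\"older gives $\int g_j^p\le|\{g_j\ne0\}|^{1-p/q}$, hence $\int f^p\le\sum_jj^p(2\cdot4^{-j})^{1-p/q}<\infty$.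
\end{example}

For a general $N$-set we are not given single frequencies $n$ at which $s_n$ is small on a large piece of $H$ simultaneously. What we have is that weighted averages of the $s_n$ are small: if $a_n$ is as in the definition and $A_N=\sum_{n\le N}a_n$, then $\sum_{n\le N}(a_n/A_N)s_n\le k/A_N$ on $\{\sum a_ns_n\le k\}$. An average with weights $c_n$ appears by itself in $L_2$: by Parseval, a trigonometric polynomial with amplitudes proportional to $\sqrt{c_n}$ has small $L_2$ differences for those $h$ at which $\sum c_ns_n(h)$ is small. Such a polynomial need not be concentrated on a small set, so we take the part where it exceeds a high level $\sigma$. This is a $1$-Lipschitz operation and does not increase differences. The difficulty is to keep enough mass above the level, with a bound that does not deteriorate when the differences become small. Here we use random phases: if all $c_n$ are small, the polynomial is approximately Gaussian by the central limit theorem, whatever the arithmetic of the frequencies.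

\subsection*{The building block}

\begin{lemma}\label{block}
For all $0<q<\infty$, $\sigma>0$ and $\varepsilon>0$ there is $\theta=\theta(q,\sigma,\varepsilon)>0$ with the following property. Let $c_n\ge0$ $(n\ge1)$ be finitely supported with $\sum c_n=1$ and $\max c_n\le\theta$. Then there is a bounded Borel function $g\ge0$ with $\|g\|_q=1$, $|\{g\ne0\}|\le\sigma^{-2}$, and
\[
\|\Delta_hg\|_q^q\le\varepsilon\qquad\text{for every $h$ with }\sum_nc_ns_n(h)\le\theta .
\]
\end{lemma}

\begin{proof}
The number $\theta$ will be chosen at the end; let $c_n$ be as in the statement. Let $\omega_n$, for $c_n>0$, be independent and uniform on $\mathbb T$, write $\omega=(\omega_n)$, and let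
\[
F_\omega(x)=\sum_n\sqrt{2c_n}\,\cos\bigl(2\pi(nx+\omega_n)\bigr).
\]
For every $\omega$, Parseval gives $\|F_\omega\|_2^2=\sum c_n=1$ and, if $\sum c_ns_n(h)\le\theta$,
\begin{equation}\label{Fdiff}
\|\Delta_hF_\omega\|_2^2=4\sum_nc_ns_n(h)^2\le4\sum_nc_ns_n(h)\le4\theta .
\end{equation}

\emph{Mass above the level.} Let $\Phi(y)=\min(1,(y-\sigma)_+)$, a bounded $1$-Lipschitz function. Let $Z$ be a standard normal variable and $\kappa=\mathbb E\,\Phi(Z)^2>0$; it depends only on $\sigma$. For fixed $x$ the variables $nx+\omega_n$ are independent and uniform on $\mathbb T$, so $F_\omega(x)$ has the same law as $F_\omega(0)$. The latter is a sum of independent centered variables with total variance $1$, each bounded by $\sqrt{2\max c_n}$. By the Lindeberg central limit theorem, $F_\omega(0)\to Z$ in law along any sequence of weights with $\max c_n\to0$: Lindeberg's condition holds because eventually no summand exceeds a given positive number in absolute value. As $\Phi^2$ is bounded and continuous, there is $\theta_0=\theta_0(\sigma)>0$ such that $\mathbb E\,\Phi(F_\omega(0))^2\ge\kappa/2$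 whenever $\max c_n\le\theta_0$. We shall take $\theta\le\theta_0$. By Tonelli's theorem,
\[
\mathbb E_\omega\int_{\mathbb T}\Phi(F_\omega(x))^2\,dx=\mathbb E\,\Phi(F_\omega(0))^2\ge\frac\kappa2 .
\]
So there is an $\omega$ with $\|\Phi(F_\omega)\|_2^2\ge\kappa/2$. Fix it.

\emph{The function $g$.} Let $w=\Phi(F_\omega)/\|\Phi(F_\omega)\|_2$ and $g=w^{2/q}$. Then $g$ is bounded, $g\ge0$, $\|g\|_q^q=\|w\|_2^2=1$, and by Chebyshev's inequality $|\{g\ne0\}|=|\{F_\omega>\sigma\}|\le\sigma^{-2}$. If $\sum c_ns_n(h)\le\theta$, then \eqref{Fdiff} and the Lipschitz property of $\Phi$ give $\|\Delta_hw\|_2^2\le8\theta/\kappa$. By Lemma~\ref{power} with $r=2$, $t=q$ and $\|w\|_2=1$,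
\[
\|\Delta_hg\|_q^q\le2^q\,\frac{8\theta}\kappa\quad(q\ge2),\qquad
\|\Delta_hg\|_q^q\le2\Bigl(\frac2q\Bigr)^q\Bigl(\frac{8\theta}\kappa\Bigr)^{q/2}\quad(q\le2).
\]
Since $\kappa$ and $\theta_0$ depend only on $\sigma$, we can choose $\theta\le\theta_0$ in terms of $q,\sigma,\varepsilon$ so small that the bound is at most $\varepsilon$.
\end{proof}

\subsection*{Assembling}

\begin{proof}[Proof of Theorem~\ref{main}(b)]
Let $a_n\ge0$, $\sum a_n=\infty$ and $\sum a_ns_n<\infty$ on $H$. Replacing $a_n$ by $\min(a_n,1)$ keeps both properties: if $a_n\ge1$ for infinitely many $n$, the new series has infinitely many terms equal to $1$; otherwise only finitely many terms change. So assume $a_n\le1$. Let $A_N=\sum_{n\le N}a_n$ and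
\[
E_k=\Bigl\{x:\sum_na_ns_n(x)\le k\Bigr\},\qquad H\subset\bigcup_kE_k,\quad E_1\subset E_2\subset\cdots.
\]

\emph{The levels.} If no $\varphi$ is prescribed, let $\sigma_j=2^j$ for $j\ge1$. Given $\varphi(t)=o(t^q)$, choose $t_j>0$ with $\varphi(t)\le2^{-j}j^{-q}t^q$ for $t\ge t_j$, and then $\sigma_j\ge2^j$ with $\varphi(t_j)\sigma_j^{-2}\le2^{-j}$.

\emph{The function $f$.} Let $\theta_j=\theta(q,\sigma_j,2^{-j})$ be the number from Lemma~\ref{block}. Choose $N$ with $A_N\ge j/\theta_j$ and let $c_n=a_n/A_N$ for $n\le N$, $c_n=0$ for $n>N$. Then $\sum c_n=1$, $\max c_n\le1/A_N\le\theta_j$, and $\sum c_ns_n\le j/A_N\le\theta_j$ on $E_j$. So there is a bounded $g_j\ge0$ with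
\[
\|g_j\|_q=1,\qquad|\{g_j\ne0\}|\le\sigma_j^{-2}\le4^{-j},\qquad\|\Delta_hg_j\|_q^q\le2^{-j}\quad(h\in E_j).
\]
Since $\sum_j4^{-j}<\infty$, by Borel--Cantelli almost every $x$ has only finitely many $j$ with $g_j(x)\ne0$. For such $x$ let $f(x)=\sup_jjg_j(x)$, and let $f=0$ on the exceptional null set. (With the supremum, rather than the sum, the cases $q<1$ and $q\ge1$ need not be distinguished.)

\emph{$f\notin L_q$}, because $f\ge jg_j$ a.e.\ and $\|jg_j\|_q=j$ for every $j$.

\emph{$f\in L_p$ for $0<p<q$}, because by H\"older $\int g_j^p\le|\{g_j\ne0\}|^{1-p/q}\le4^{-j(1-p/q)}$, and therefore $\int f^p\le\sum_jj^p4^{-j(1-p/q)}<\infty$.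

\emph{$\Delta_hf\in L_q$ for $h\in H$.} Let $h\in E_k$. For a.e.\ $x$ neither $x$ nor $x+h$ is exceptional, and then $|\Delta_hf(x)|\le\sup_jj|\Delta_hg_j(x)|$. So $\int|\Delta_hf|^q\le\sum_jj^q\|\Delta_hg_j\|_q^q$. The terms with $j<k$ are finite since $g_j$ is bounded. If $j\ge k$, then $h\in E_k\subset E_j$ and the term is at most $j^q2^{-j}$. The sum is finite.

\emph{$f\in L_\varphi$ if $\varphi$ is prescribed.} Almost everywhere the supremum defining $f$ is attained, so $\varphi(f)\le\sum_j\varphi(jg_j)$. On $\{jg_j\ge t_j\}$ we have $\varphi(jg_j)\le2^{-j}j^{-q}(jg_j)^q=2^{-j}g_j^q$. Elsewhere $\varphi(jg_j)\le\varphi(t_j)$, and $\varphi(jg_j)=0$ where $g_j=0$. Hence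
\[
\int\varphi(f)\le\sum_j\bigl(2^{-j}\|g_j\|_q^q+\varphi(t_j)\sigma_j^{-2}\bigr)\le\sum_j2\cdot2^{-j}<\infty .\qedhere
\]
\end{proof}

\begin{proof}[Proof of the consequences in Theorem~\ref{main}]
Let $\mathcal F$ be one of the classes described there; then $L_q\subset\mathcal F\subset L_0$. If $H\in\mathfrak H(\mathcal F,L_q)$, then for some $f\in L_0\setminus L_q$ the set $H$ is contained in $\{h:\Delta_hf\in L_q\}$, an $N$-set by (a), so $H\in\mathfrak N$. If $H\in\mathfrak N$, the function from (b) lies in $\bigcap_{p<q}L_p$, respectively in $L_\varphi$, hence in $\mathcal F\setminus L_q$, and shows that $H\in\mathfrak H(\mathcal F,L_q)$. Finally, $\bigcap_{p'<q}L_{p'}\subset L_p\subset L_0$ for $0<p<q$.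
\end{proof}

\section{Compact sets: proof of Theorem~\ref{quant}}\label{sec:quant}

If the nonempty compact set $H$ is not an $N$-set, Proposition~\ref{dual} with $K_k=H$ for all $k$ gives a measure $\mu$ on $H$ as in Proposition~\ref{apriori}, and the inequality follows.

Now let $H$ be a nonempty compact $N$-set. We need blocks with differences small \emph{uniformly} on $H$, whereas the sum $\sum a_ns_n$ may be finite but unbounded on $H$. Lemma~\ref{hb} repairs this. Let $M\ge0$ and $\eta>0$. By Lemma~\ref{easy} no probability measure $\mu$ on $H$ satisfies $\int s_n\,d\mu\ge\eta$ for all $n>M$. So Lemma~\ref{hb} with $I=\{n:n>M\}$ gives a finite convex combination of the $s_n$, $n>M$, that is less than $\eta$ on $H$.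

Given $\varepsilon>0$, let $\theta=\theta(q,2,\varepsilon)$ be as in Lemma~\ref{block} and let $L\ge1/\theta$ be a positive integer. Choose successively $L$ such convex combinations $\sum_nc^{(i)}_ns_n<1/L$ on $H$, $i=1,\dots,L$, with pairwise disjoint supports, and put $c_n=\frac1L\sum_{i\le L}c_n^{(i)}$. Then $\sum c_n=1$, $\max c_n\le1/L\le\theta$, and $\sum c_ns_n<1/L\le\theta$ on $H$. Lemma~\ref{block} gives $g\ge0$ with $\|g\|_q=1$, $|\{g\ne0\}|\le\frac14$ (so $g$ has median $0$), and $\sup_{h\in H}\|\Delta_hg\|_q^q\le\varepsilon$. As $\varepsilon$ is arbitrary, no finite $C$ works. \qed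

\section{The case $q=\infty$: proof of Theorem~\ref{infinity}}\label{sec:inf}

For $q=\infty$ no average enters the description; what matters is only whether the group generated by $H$ lies in a proper $\sigma$-compact subgroup. We use one standard fact: \emph{a proper measurable subgroup $G$ of $\mathbb T$ is null}. Indeed, if $|G|>0$, then by Steinhaus' theorem $G=G-G$ contains a neighborhood of $0$, and such a subgroup is all of $\mathbb T$.

\subsection*{$\mathfrak H(\mathcal F,L_\infty)\subset\mathfrak S$}
Let $f\in L_0\setminus L_\infty$ and $E_k=\{h:\|\Delta_hf\|_\infty\le k\}$, $k\ge1$, a closed set by Lemma~\ref{closed}. From $\Delta_{h+h'}f(x)=\Delta_hf(x+h')+\Delta_{h'}f(x)$ and $\Delta_{-h}f(x)=-\Delta_hf(x-h)$ we get $E_k+E_l\subset E_{k+l}$ and $-E_k=E_k$. So $G=\bigcup_kE_k=\{h:\Delta_hf\in L_\infty\}$ is a $\sigma$-compact subgroup. It remains to show that $G\ne\mathbb T$. If $G=\mathbb T$, then by Baire's theorem some $E_k$ contains an interval, and $E_{2k}\supset E_k-E_k$ contains a neighborhood of $0$. Finitely many copies, say $M$,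 of this neighborhood sum to $\mathbb T$, so $E_{2kM}=\mathbb T$. By Fubini's theorem $|f(y)-f(x)|\le2kM$ for a.e.\ $(x,y)$, hence for some fixed $x$ and a.e.\ $y$. So $f\in L_\infty$, a contradiction.

\subsection*{$\mathfrak S\subset\mathfrak H(\mathcal F,L_\infty)$}
Let $H\subset G$, where $G$ is a proper $\sigma$-compact subgroup. Then $G$ is null. Write $G=\bigcup_{k\ge1}K_k$ with $K_k$ compact and increasing; replacing $K_k$ by $K_k\cup(-K_k)\cup\{0\}\subset G$, we may assume that $K_k=-K_k\ni0$.

We build a bump that decreases from $1$ to $0$ in many small steps as one moves away from $0$ by elements of $K_j$. Fix $j\ge1$ and let $m=4^j$. Put $B_0=\{0\}$ and $B_{i+1}=B_i+K_j$. These sets are compact, increasing, and contained in $G$, hence null. The neighborhoods $B_m+(-r,r)$ decrease to the compact null set $B_m$ as $r\downarrow0$, so we may choose $r>0$ such that $U_i=B_i+(-r,r)$ satisfies $|U_m|\le2^{-j^2}$. The $U_i$ are open and increasing, and $U_i+K_j=U_{i+1}$. Let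
\[
i(x)=\min\bigl(\{i\le m:x\in U_i\}\cup\{m\}\bigr),\qquad g_j(x)=1-\frac{i(x)}m .
\]
Then $0\le g_j\le1$, $g_j=1$ on $U_0\ne\emptyset$, and $g_j=0$ off $U_m$. Let $h\in K_j$. If $i(x)<m$, then $x\in U_{i(x)}$, so $x+h\in U_{i(x)+1}$ and $i(x+h)\le i(x)+1$; if $i(x)=m$, this holds trivially. As $-h\in K_j$ as well, $|i(x+h)-i(x)|\le1$ for all $x$. So $|\Delta_hg_j|\le1/m=4^{-j}$.

Let $f=\sup_j2^jg_j$. Since $\sum2^{-j^2}<\infty$, almost every $x$ has only finitely many $g_j(x)\ne0$, and we put $f=0$ at the other points. Then $f\notin L_\infty$, because for each $j$ we have $f\ge2^j$ a.e.\ on a nonempty open set; and $\int f^p\le\sum_j2^{jp}2^{-j^2}<\infty$ for all $0<p<\infty$. Let $h\in K_k$. Then $2^j|\Delta_hg_j|\le2^j4^{-j}\le1$ for $j\ge k$ (as $h\in K_j$) and $2^j|\Delta_hg_j|\le2^j<2^k$ for $j<k$. So $|\Delta_hf|\le\sup_j2^j|\Delta_hg_j|\le2^k$ a.e. Thus $f\in\mathcal F\setminus L_\infty$ and $\Delta_hf\in L_\infty$ for all $h\in H$.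

\subsection*{$\mathfrak N\subset\mathfrak S$}
Let $a_n\ge0$ and $\sum a_n=\infty$. The set $G=\{\sum a_ns_n<\infty\}$ is the union of the closed sets $\{\sum a_ns_n\le k\}$, and it is a subgroup because $s_n(x\pm y)\le s_n(x)+s_n(y)$. It is an $N$-set, so by Lemma~\ref{easy} with Lebesgue measure $G\ne\mathbb T$. Hence every $N$-set lies in a proper $\sigma$-compact subgroup.

\subsection*{$\mathfrak N\ne\mathfrak S$}
We need a compact set $E$ that carries a measure with a spectral gap, so that $E\notin\mathfrak N$, but is so thin that all its sums $E+\dots+E-E-\dots-E$ are null. We take for $\mu$ the law of a sum $\sum_j\xi_j$ of independent variables, where $\xi_j$ handles the frequencies in $(N_{j-1},N_j]$. A uniform $\xi_j$ on a short interval would do this, but its range is too big; a random sample of about $\log N_j$ points from the interval does it equally well.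

Put $N_0=0$, $\eta_1=1$, $\eta_{j+1}=2/N_j$, $R_j=\lceil64\log(4N_j)\rceil+1$ and $Q_j=R_1\cdots R_j$ for $j\ge1$. Choose integers $N_1\ge4$ and $N_j\ge2N_{j-1}$ $(j\ge2)$ inductively, so large that
\begin{equation}\label{thin}
Q_j^{2j}\le\sqrt{N_j}.
\end{equation}
This is possible because $Q_{j-1}$ is already fixed when $N_j$ is chosen (with $Q_0=1$) and $R_j=O(\log N_j)$. Note that $\eta_{j+1}\le\eta_j/2$ for all $j\ge1$.

\emph{The finite sets.} For a finite measure $\lambda$ on $\mathbb R$ or $\mathbb T$ and integers $n$ let $\hat\lambda(n)=\int e(-nx)\,d\lambda(x)$, and let $\lambda_\eta$ be the uniform law on $[0,\eta]$. Take $R_j$ independent points of law $\lambda_{\eta_j}$ and let $\tau_j$ be their empirical measure. Hoeffding's inequality says that the mean of $R$ independent variables with values in $[-1,1]$ deviates from its expectation by at least $t$ with probability at most $2e^{-Rt^2/2}$. If $|\hat\tau_j(n)-\hat\lambda_{\eta_j}(n)|\ge\frac14$, then the real or the imaginary part deviates by at least $t=\frac1{4\sqrt2}$. So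
\[
P\Bigl(\max_{1\le n\le N_j}|\hat\tau_j(n)-\hat\lambda_{\eta_j}(n)|\ge\tfrac14\Bigr)\le N_j\cdot4e^{-R_j/64}<1 .
\]
Fix a realization for which the maximum is less than $\frac14$; it is supported on a set $F_j\subset[0,\eta_j]$ of at most $R_j$ points. For $n>N_{j-1}$ we have $|\hat\lambda_{\eta_j}(n)|\le\frac14$: it is $0$ if $j=1$, and if $j\ge2$ it is at most $1/(\pi n\eta_j)\le1/(2\pi)$, since $n\eta_j>2$. Hence
\[
|\hat\tau_j(n)|\le\tfrac12\qquad(N_{j-1}<n\le N_j).
\]

\emph{The set $E$ and the measure $\mu$.} Let $E\subset\mathbb T$ be the set of all sums $\sum_jx_j$ mod $1$ with $x_j\in F_j$. As $\sum\eta_j<\infty$, it is a continuous image of the compact space $\prod_jF_j$, hence compact. Let $\mu$ be the law of $\sum_j\xi_j$ mod $1$, where the $\xi_j$ are independent with laws $\tau_j$. Then $\mu(E)=1$ and $|\hat\mu(n)|=\prod_j|\hat\tau_j(n)|\le\frac12$ for all $n\ge1$, because every factor is at most $1$ and the one with $N_{j-1}<n\le N_j$ is at most $\frac12$.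

\emph{$E\notin\mathfrak N$.} Since $\int s_n\,d\mu\ge\int s_n^2\,d\mu=\frac12(1-\operatorname{Re}\hat\mu(n))\ge\frac14$ for all $n\ge1$, Lemma~\ref{easy} applies.

\emph{$E\in\mathfrak S$.} For integers $a,b\ge0$ let $aE-bE$ be the set of all sums of $a$ elements of $E$ minus sums of $b$ elements of $E$ (empty sums being $0$). These sets are compact. From $(aE-bE)+(cE-dE)=(a+c)E-(b+d)E$ and $-(aE-bE)=bE-aE$ we see that $\Gamma=\bigcup_{a,b\ge0}(aE-bE)$ is a $\sigma$-compact subgroup; it contains $E$. It is null. Indeed, $\sum_{i>j}\eta_i\le2\eta_{j+1}=4/N_j$, so $E$ is covered by $Q_j$ closed intervals of length $4/N_j$. Hence $aE-bE$ is covered by $Q_j^{a+b}$ intervals of length $4(a+b)/N_j$. For $2j\ge a+b$ this and \eqref{thin} give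
\[
|aE-bE|\le Q_j^{2j}\,\frac{4(a+b)}{N_j}\le4(a+b)N_j^{-1/2}\longrightarrow0\qquad(j\to\infty).
\]
So $\Gamma$ is a countable union of null sets. It is therefore a proper $\sigma$-compact subgroup containing $E$, and $E\in\mathfrak S\setminus\mathfrak N$. This completes the proof of Theorem~\ref{infinity}. \qed

\begin{remark}
For this set $E$, Proposition~\ref{apriori} holds with $K=E$ and $\delta=\frac14$ for every $q<\infty$, and its constant, which is $C=4q$ for $q>2$, tends to infinity with $q$. The conclusion does break down in the limit: in the construction for $\mathfrak S\subset\mathfrak H(\mathcal F,L_\infty)$, applied to $G=\Gamma$, one may take $K_1\supset E$, and then $f$ is essentially unbounded although $|\Delta_hf|\le2$ a.e.\ for every $h\in E$. Subtracting a median from $f$ changes neither property.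
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Periodic $L_p$ Functions With $L_q$ Difference Functions},
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=journal\%20article\allowbreak \&urlId=rae\%2F1337001356\allowbreak \&isResultClick=True}
\end{thebibliography}

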